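\title{Coloring $P_5$-free graphs with $\binom{\omega+1}{2}$ colors}

\begin{abstract}
We prove that every graph $G$ with no induced path on five vertices satisfies $\chi(G)\le\binom{\omega(G)+1}{2}$. In particular $\chi(G)\le\omega(G)^2$ for every $(P_5,C_5)$-free graph $G$, which confirms a conjecture. The proof establishes a weighted statement, in which a vertex of weight $x$ demands $\binom{x+1}{2}$ colors. The colors are indexed by pairs of vertices of a heaviest clique, and the resulting list coloring problem is solved by alternating two reductions: deleting an index and splitting off a module.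
\end{abstract}

\section{Introduction}

All graphs are finite and simple. A \emph{clique} is a set of pairwise adjacent vertices, and a \emph{stable set} is a set of pairwise nonadjacent vertices; the empty set counts as a clique. The \emph{clique number} $\omega(G)$ is the largest size of a clique of $G$, and the \emph{chromatic number} $\chi(G)$ is the least number of colors in a coloring of the vertices in which adjacent vertices receive different colors. A graph is \emph{$H$-free} if none of its induced subgraphs is isomorphic to $H$, and \emph{$(H_1,H_2)$-free} if it is both $H_1$-free and $H_2$-free. We write $P_n$ and $C_n$ for the path and the cycle on $n$ vertices.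

The vertices of a clique need distinct colors, so $\chi(G)\ge\omega(G)$. One may ask how far a forbidden induced path bounds $\chi$ from above in terms of $\omega$. Every component of a $P_3$-free graph is a clique, so there $\chi=\omega$. For $P_5$ equality fails: the cycle $C_5$ is $P_5$-free, and it has $\omega=2$ and $\chi=3$. The following conjecture, posed in \cite{tale}, excludes this cycle as well and asks for a quadratic bound.

\begin{quote}
\textbf{Conjecture.} If $G$ is $(P_5,C_5)$-free, then $\chi(G)\le\omega(G)^2$.
\end{quote}

We prove the conjecture. The hypothesis that $G$ is $C_5$-free turns out not to be needed.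

\begin{theorem}\label{thm:main}
If $G$ is $P_5$-free, then $\chi(G)\le\binom{\omega(G)+1}{2}\le\omega(G)^2$. In particular, this holds for every $(P_5,C_5)$-free graph.
\end{theorem}

Among $P_5$-free graphs the bound is attained for $\omega=2$, since $\chi(C_5)=3=\binom32$. We make no claim about the optimal bound within the class of $(P_5,C_5)$-free graphs.

The induction that proves Theorem~\ref{thm:main} needs a stronger statement with weights. For an integer $x\ge0$ put $\varphi(x)=\binom{x+1}{2}=x(x+1)/2$. Expanding the product gives
\begin{equation}\label{eq:phi}
\varphi(x+y)=\varphi(x)+\varphi(y)+xy .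
\end{equation}
A \emph{weighting} of $G$ is a function $w\colon V(G)\to\mathbb Z_{\ge0}$. We write $w(S)=\sum_{v\in S}w(v)$, and $\omega(G,w)$ is the maximum of $w(q)$ over all cliques $q$ of $G$. A \emph{$\varphi$-coloring} of $(G,w)$ assigns to each vertex $v$ a set $c(v)$ of exactly $\varphi(w(v))$ colors, so that adjacent vertices receive disjoint sets. We call $G$ \emph{tame} if for every weighting $w$ there is a $\varphi$-coloring of $(G,w)$ that uses at most $\varphi(\omega(G,w))$ colors in total.

\begin{theorem}\label{thm:weighted}
Every $P_5$-free graph is tame.
\end{theorem}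

Theorem~\ref{thm:main} is the case $w\equiv1$: then $\varphi(w(v))=1$ and $\omega(G,w)=\omega(G)$, and $x(x+1)/2\le x^2$ for every integer $x\ge0$.

Section~\ref{sec:idea} explains where the number $\binom{\omega+1}{2}$ comes from and why weights appear. Section~\ref{sec:systems} reduces Theorem~\ref{thm:weighted} to a list coloring problem that retains, of the hypothesis of $P_5$-freeness, a single local condition. Sections~\ref{sec:delete} and~\ref{sec:split} describe two ways of making such a problem simpler, and Section~\ref{sec:structure} shows that one of them is always available.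

\section{Colors indexed by pairs from a clique}\label{sec:idea}

We use the same letter for a set of vertices and for the subgraph it induces, and we write $S\setminus i$ for $S\setminus\{i\}$. Two disjoint vertex sets are \emph{complete} to each other if all pairs between them are edges, and \emph{anticomplete} if none is. A vertex $y\notin Y$ is \emph{mixed} on $Y$ if it has both a neighbor and a non-neighbor in $Y$. A \emph{module} of a graph is a nonempty set of vertices on which no outside vertex is mixed. Two disjoint modules $A,B$ are complete or anticomplete to each other: for $x,x'\in A$ and $z,z'\in B$ the pairs $xz$, $xz'$, $x'z'$ are all edges or all non-edges.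

\subsection*{Lists}
Let $K$ be a clique of $G$ of size $\omega=\omega(G)$, and let $X=G-K$. The number $\binom{\omega+1}{2}=\omega+\binom{\omega}{2}$ counts the unordered pairs $ij$ with $i,j\in K$, where $i=j$ is allowed. We use these pairs as colors. Give each $i\in K$ the color $ii$. For $u\in X$ let $L(u)\subseteq K$ be the set of \emph{non}-neighbors of $u$ in $K$, the \emph{list} of $u$, and allow $u$ only the colors $ij$ with $i,j\in L(u)$. Then $u$ never conflicts with a neighbor $k\in K$, because $k\notin L(u)$. All conflicts to be avoided lie inside $X$. Put $X_i=\{u\in X: i\in L(u)\}$.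

The choice of $K$ gives two facts. Every list is nonempty, since otherwise $K\cup\{u\}$ is a larger clique. The vertices with list $\{i\}$, which are forced to take the color $ii$, form a stable set, since two adjacent ones could replace $i$ in $K$.

Suppose for a moment that $G$ has no induced $2K_2$, that is, no two disjoint edges anticomplete to each other. Such a graph is $P_5$-free, because the first and the last edge of $P_5$ form an induced $2K_2$. For $i\ne j$ the set $X_i\cap X_j$ is then stable: an edge inside it would form an induced $2K_2$ with the edge $ij$. So each vertex $u$ with $|L(u)|\ge2$ may take any color $ij$ with $i\ne j$ in $L(u)$, and $\chi(G)\le\binom{\omega+1}{2}$ follows. This is the reason to guess the bound of Theorem~\ref{thm:main}.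

In a $P_5$-free graph the set $X_i\cap X_k$ may contain edges, and one color no longer suffices for it. What remains true is this: if $dd'$ is an edge in $X_i\cap X_k$ and $u\in X_i\setminus X_k$, then $u$ is adjacent to both of $d,d'$ or to neither. For if $u$ is adjacent to $d$ only, then $i,k,u,d,d'$ is an induced path. Thus the components of $X_i\cap X_k$ are modules of $X_i$, and modules are the objects the proof has to handle.

\subsection*{Modules and weights}
The graphs $P_5$ and $C_5$ have no module $M$ with $2\le|M|\le4$. Indeed, by connectedness some vertex $x\notin M$ has a neighbor in $M$, hence is complete to $M$; so $M$ consists of the two neighbors of $x$, and a vertex at distance two from $x$ is adjacent to exactly one of them. Since a module of $G$ meets an induced subgraph $P$ in a module of $P$ or not at all, an induced $P_5$ either lies inside a given module or meets it in at most one vertex.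

\begin{remark}
It follows that replacing the vertices of a $P_5$-free graph by $P_5$-free graphs (complete to each other along edges, anticomplete along non-edges) yields a $P_5$-free graph. Let $G_1=C_5$, and let $G_{k+1}$ arise from $C_5$ by replacing each vertex by a copy of $G_k$. A clique or stable set meets at most two copies, so $G_k$ has clique number $2^k$, largest stable set of size $2^k$, and $5^k$ vertices. Hence $\chi(G_k)\ge(5/2)^k$, and no bound linear in $\omega$ holds for all $P_5$-free graphs. These graphs contain $C_5$, so they say nothing about the class in the conjecture.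
\end{remark}

The next example will be followed through the whole proof.

\begin{example}\label{ex:house}
Let $G$ consist of a triangle $K=\{1,2,3\}$, a five-cycle $F$ and a vertex $y$, where $F$ is complete to $\{3,y\}$, the vertex $y$ is adjacent to $2$, and there are no further edges (Figure~\ref{fig:house}). The set $F$ is a module. An induced $P_5$ cannot equal $F$, so it would meet $F$ in at most one vertex and contain the triangle $K$; hence $G$ is $P_5$-free. A clique that meets $F$ lies in $F\cup\{3\}$ or in $F\cup\{y\}$, and $y$ is not adjacent to $1$, so $\omega(G)=3$. The vertices of $F$ have list $\{1,2\}$, and $L(y)=\{1,3\}$. The cycle $F$ needs three colors, so it uses all of $11$, $12$, $22$, and $y$ must avoid $11$ and take $13$ or $33$.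
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1]
\draw (-1.2,0) -- (0,1) -- (0,-1) -- cycle;
\draw (0,-1) -- (2.5,-1);
\draw[very thick] (0,1) -- (1.7,1);
\draw[very thick] (2.5,-1) -- (2.5,0.2);
\fill (-1.2,0) circle (2pt) node[left] {$1$};
\fill (0,-1) circle (2pt) node[below] {$2$};
\fill (0,1) circle (2pt) node[above] {$3$};
\fill (2.5,-1) circle (2pt) node[right] {$y$, list $\{1,3\}$};
\begin{scope}[shift={(2.5,1)}]
\draw[dashed] (0,0) circle (0.8);
\draw (90:0.5) -- (162:0.5) -- (234:0.5) -- (306:0.5) -- (18:0.5) -- cycle;
\fill (90:0.5) circle (2pt) (162:0.5) circle (2pt) (234:0.5) circle (2pt) (306:0.5) circle (2pt) (18:0.5) circle (2pt);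
\node[right] at (0.85,0) {$F$, lists $\{1,2\}$};
\end{scope}
\end{tikzpicture}
\caption{A $P_5$-free graph with clique number $3$. A thick line joins a vertex to all five vertices of the cycle $F$. The list of a vertex outside the triangle $\{1,2,3\}$ is the set of its non-neighbors in the triangle.}
\label{fig:house}
\end{figure}

For the vertex $y$, the inner structure of $F$ is irrelevant: $y$ is complete to $F$, so only the set of colors used on $F$ matters. Seen from outside, $F$ is one vertex that contributes $2$ to the size of a clique and consumes $\varphi(2)=3$ colors. This is the meaning of a weight: a vertex of weight $x$ stands for a module of clique number $x$, to which the theorem itself grants $\varphi(x)$ colors. With weights $a_i$ on the vertices $i\in K$, the color $ii$ becomes a block of $\varphi(a_i)$ colors and the color $ij$ a block of $a_ia_j$ colors. By repeated use of \eqref{eq:phi},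
\begin{equation}\label{eq:blocks}
\sum_{i\in K}\varphi(a_i)+\sum_{\{i,j\}\subseteq K,\ i\ne j}a_ia_j=\varphi\Bigl(\sum_{i\in K}a_i\Bigr),
\end{equation}
so the blocks exactly fill the permitted number of colors.

\section{List systems}\label{sec:systems}

The reductions below produce instances that no longer come from a clique in a $P_5$-free graph. We therefore forget $K$ and keep only the properties of the lists that survive.

\begin{definition}\label{def:system}
A \emph{list system} $\mathcal S$ consists of a graph $X$ with a weighting $w$, a finite set $I$ of \emph{indices}, a list $L(u)\subseteq I$ for each $u\in X$, and nonnegative integers $a_i,s_i$ for $i\in I$. Write $X_i=\{u\in X:i\in L(u)\}$, $L(q)=\bigcup_{u\in q}L(u)$ for $q\subseteq X$, and $a(S)=\sum_{i\in S}a_i$ for $S\subseteq I$. The following conditions are required.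
\begin{itemize}
\item[(S1)] For each $i\in I$, the graph $X_i$ is tame.
\item[(S2)] If $dd'$ is an edge in $X_i\cap X_k$ and $u\in X_i\setminus X_k$, then $u$ is adjacent to both of $d,d'$ or to neither.
\item[(S3)] $s_i\le a_i$ for each $i\in I$.
\item[(S4)] $w(u)=0$ whenever $L(u)=\emptyset$.
\item[(S5)] For each $i\in I$ and each clique $q\subseteq X_i$, we have $w(q)\le s_i+a(L(q)\setminus i)$.
\end{itemize}
A \emph{palette} is a family of pairwise disjoint sets $C_{ij}=C_{ji}$ $(i,j\in I)$, the \emph{blocks}, with $|C_{ii}|=\varphi(s_i)$ and $|C_{ij}|=a_ia_j$ for $i\ne j$. For $S\subseteq I$ put $C[S]=\bigcup_{i,j\in S}C_{ij}$. A \emph{coloring} of $\mathcal S$ is a $\varphi$-coloring $c$ of $(X,w)$ with $c(u)\subseteq C[L(u)]$ for all $u\in X$.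
\end{definition}

Any two palettes are related by bijections between corresponding blocks, so the existence of a coloring does not depend on the palette. The number $s_i$ allows the diagonal block $C_{ii}$ to be smaller than $\varphi(a_i)$. We start with $s_i=a_i$, where (S5) reads $w(q)\le a(L(q))$; smaller values arise in Section~\ref{sec:split}, and (S5) then records that cliques whose vertices share the index $i$ are correspondingly lighter.

Three simple facts will be used repeatedly. First, $a(S\cup T)\le a(S)+a(T)$, and $a$ is monotone. Second, induced subgraphs of tame graphs are tame: extend a weighting of the subgraph by zero, which does not change the largest weight of a clique, and restrict the coloring. Third, a vertex that is mixed on a connected set $F$ is adjacent to exactly one end of some edge of $F$ (walk along a path in $F$ from a neighbor to a non-neighbor). So (S2) extends from edges to connected sets: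
\begin{itemize}
\item[(S2$'$)] If $F\subseteq X_i\cap X_k$ is connected, then no vertex of $X_i\setminus X_k$ is mixed on $F$.
\end{itemize}

\begin{proposition}\label{prop:system}
Every list system has a coloring.
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:weighted} from Proposition~\ref{prop:system}]
We use induction on $|V(G)|$. The graph with no vertices is tame. Let $G$ be a nonempty $P_5$-free graph with a weighting $w$, and let $K$ be a nonempty clique with $w(K)=\omega(G,w)$; if $\omega(G,w)=0$, any single vertex will do. Put $X=G-K$ and $I=K$, let $L(u)$ be the set of non-neighbors of $u$ in $K$, and let $a_i=s_i=w(i)$.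

Each $X_i$ is $P_5$-free and has fewer vertices than $G$, so (S1) holds by induction. For (S2), suppose that $u\in X_i\setminus X_k$ is adjacent to $d$ and not to $d'$, where $dd'$ is an edge in $X_i\cap X_k$. Then $i\neq k$. The pairs $ik$, $ku$, $ud$, $dd'$ are edges, and the pairs $iu$, $id$, $id'$, $kd$, $kd'$, $ud'$ are not, so $i,k,u,d,d'$ is an induced $P_5$, a contradiction. Condition (S3) holds with equality. For a clique $q\subseteq X$, the set $q\cup(K\setminus L(q))$ is a clique of $G$, so $w(q)+a(K)-a(L(q))\le a(K)$, that is, $w(q)\le a(L(q))$. With $q=\{u\}$ this gives (S4). For a nonempty clique $q\subseteq X_i$ we have $i\in L(q)$, so $a(L(q))=s_i+a(L(q)\setminus i)$, which gives (S5); for $q=\emptyset$ condition (S5) says $0\le s_i$.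

Let $c$ be a coloring of this system, and put $c(i)=C_{ii}$ for $i\in K$. These sets are pairwise disjoint and $|c(i)|=\varphi(w(i))$. If $u\in X$ is adjacent to $i\in K$, then $i\notin L(u)$, so $c(u)\subseteq C[L(u)]$ is disjoint from $C_{ii}$. Thus $c$ is a $\varphi$-coloring of $(G,w)$, and by \eqref{eq:blocks} it uses at most $\varphi(a(K))=\varphi(\omega(G,w))$ colors.
\end{proof}

The hypothesis that $G$ is $P_5$-free enters only through (S2) and through the inductive hypothesis (S1).

\begin{remark}
Condition (S2) cannot be dropped from Proposition~\ref{prop:system}. Let $I=\{1,2\}$ and let all $a_i,s_i,w(u)$ equal $1$. Let $X$ have adjacent vertices $z,z'$ with list $\{1,2\}$, and attach to each of $z,z'$ one leaf with list $\{1\}$ and one leaf with list $\{2\}$. Bipartite graphs are tame: with colors $1,\dots,\varphi(\Omega)$, where $\Omega=\omega(G,w)$, let a vertex on one side take the first $\varphi(w(v))$ colors and a vertex on the other side the last $\varphi(w(v))$, and use $\varphi(x)+\varphi(y)\le\varphi(x+y)$. So (S1) holds. Every edge has weight $2$ and list $\{1,2\}$, so (S5) holds, and so do (S3) and (S4). But the leaves use up $C_{11}$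 and $C_{22}$, so both $z$ and $z'$ need the single color in $C_{12}$.
\end{remark}

One quantity occurs in both reductions. For $Y\subseteq X$ and $J\subseteq I$, the \emph{excess of $Y$ over $J$} is
\[
\varepsilon_J(Y)=\max\{\,w(q)-a(L(q)\setminus J)\;:\;q\subseteq Y\text{ a clique}\,\}.
\]
The empty clique shows $\varepsilon_J(Y)\ge0$. The excess is the part of the weight of a clique in $Y$ that the indices outside $J$ cannot account for. We write $\varepsilon_i$ for $\varepsilon_{\{i\}}$; condition (S5) says precisely that $\varepsilon_i(X_i)\le s_i$.

\section{Deleting an index}\label{sec:delete}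

The natural induction removes one index $i$ at a time: first hand out the colors in the blocks $C_{il}$, then color what remains with the other blocks. We must decide how much of its demand a vertex $u\in X_i$ covers in the first step. Deleting $i$ lowers the right side of (S5) by $a_i$ for the cliques whose list contains $i$, and lowering every weight in $X_i$ by $a_i$ compensates for this. So write $x^+=\max(x,0)$, fix $i\in I$, put $t=a_i$, and define $\mathcal S-i$ to have the same graph $X$, the index set $I\setminus i$ with the same numbers $a_l,s_l$, the lists $L'(u)=L(u)\setminus i$, and the weights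
\[
w'(u)=(w(u)-t)^+\ \text{ for }u\in X_i,\qquad w'(u)=w(u)\ \text{ for }u\notin X_i .
\]

\begin{lemma}\label{lem:minus}
For every list system $\mathcal S$ and every index $i$, $\mathcal S-i$ is a list system.
\end{lemma}

\begin{proof}
The sets $X_l$ with $l\ne i$ and the numbers $a_l,s_l$ are unchanged, so (S1), (S2) and (S3) are inherited. For (S4), let $L'(u)=\emptyset$. Either $L(u)=\emptyset$ and $w'(u)=w(u)=0$, or $L(u)=\{i\}$, and then (S5) and (S3) give $w(u)\le s_i\le t$, so $w'(u)=0$.

For (S5), let $l\ne i$, let $q\subseteq X_l$ be a clique, and let $q_0=\{u\in q:w'(u)>0\}$, so that $w'(q)=w'(q_0)$. If $q_0\cap X_i=\emptyset$, then $i\notin L(q_0)$, and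
\[
w'(q)=w(q_0)\le s_l+a(L(q_0)\setminus l)\le s_l+a(L'(q)\setminus l).
\]
Otherwise some $u\in q_0\cap X_i$ has $w'(u)=w(u)-t$, and $i\in L(q_0)$. Since $w'\le w$,
\[
w'(q)\le w(q_0)-t\le s_l+a(L(q_0)\setminus l)-a_i=s_l+a(L(q_0)\setminus\{i,l\})\le s_l+a(L'(q)\setminus l).\qedhere
\]
\end{proof}

A vertex $u\in X_i$ must therefore receive $g_t(w(u))$ colors from the blocks $C_{il}$, where
\[
g_t(x)=\varphi(x)-\varphi((x-t)^+)\qquad(t,x\ge0\text{ integers}).
\]
A \emph{layer at $i$} is a family of sets $c_1(u)\subseteq C_{ii}\cup\bigcup_{l\in L(u)\setminus i}C_{il}$, $u\in X_i$, with $|c_1(u)|=g_t(w(u))$, disjoint for adjacent vertices.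

\begin{lemma}\label{lem:layer}
If $\mathcal S$ has a layer at $i$ and $\mathcal S-i$ has a coloring, then $\mathcal S$ has a coloring.
\end{lemma}

\begin{proof}
Let $c_1$ be the layer, extended by $c_1(u)=\emptyset$ for $u\notin X_i$, and let $c_2$ be a coloring of $\mathcal S-i$ in the blocks $C_{kl}$ with $k,l\ne i$. Since $c_1$ uses only blocks $C_{il}$, the sets $c(u)=c_1(u)\cup c_2(u)\subseteq C[L(u)]$ are disjoint unions and are disjoint for adjacent vertices. For $u\in X_i$ we have $|c(u)|=g_t(w(u))+\varphi((w(u)-t)^+)=\varphi(w(u))$, and for $u\notin X_i$ we have $|c(u)|=|c_2(u)|=\varphi(w(u))$.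
\end{proof}

A clique with several vertices in $X_i$ loses more weight than (S5) requires, so the layer does more work than seems necessary. The next lemma shows that this is affordable: several vertices together demand no more than a single vertex carrying their total weight.

\begin{lemma}\label{lem:g}
Let $t\ge0$ be an integer.
\begin{itemize}
\item[(a)] The function $g_t$ is nondecreasing, and $\sum_k g_t(x_k)\le g_t\bigl(\sum_kx_k\bigr)$ for integers $x_k\ge0$.
\item[(b)] If $0\le\rho\le t$ and $A\ge0$ are integers, then $g_t(\rho+A)\le\varphi(\rho)+tA$.
\end{itemize}
\end{lemma}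

\begin{proof}
We have $g_t(0)=0$ and $\varphi(x)-\varphi(x-1)=x$ for $x\ge1$. If $1\le x\le t$, then $g_t(x)-g_t(x-1)=x$; if $x>t$, then $g_t(x)-g_t(x-1)=x-(x-t)=t$. So the increment at $x$ is $\min(x,t)\ge0$. Therefore
\[
g_t(x+y)-g_t(x)=\sum_{z=1}^{y}\min(x+z,t)\ge\sum_{z=1}^{y}\min(z,t)=g_t(y),
\]
and (a) follows by induction on the number of summands. For (b), $g_t(\rho)=\varphi(\rho)$ because $\rho\le t$, and each of the next $A$ increments is at most $t$.
\end{proof}

Recall Hall's theorem: finite sets $A_1,\dots,A_m$ have pairwise distinct representatives $x_k\in A_k$ if, for every $r$, the union of any $r$ of them has at least $r$ elements. We use it with demands.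

\begin{lemma}[Hall's theorem with demands]\label{lem:hall}
Let $Y$ be a finite set, and for $u\in Y$ let $B_u$ be a finite set and $d_u\ge0$ an integer. If $\sum_{u\in q}d_u\le\bigl|\bigcup_{u\in q}B_u\bigr|$ for every nonempty $q\subseteq Y$, then there are pairwise disjoint sets $c_u\subseteq B_u$ with $|c_u|=d_u$.
\end{lemma}

\begin{proof}
Take $d_u$ copies of $B_u$ for each $u$. A subfamily whose members are copies of the sets $B_u$, $u\in q$, has at most $\sum_{u\in q}d_u$ members and union $\bigcup_{u\in q}B_u$. By Hall's theorem there are distinct representatives; let $c_u$ consist of those of the copies of $B_u$.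
\end{proof}

Hall's theorem decides the existence of a layer when $X_i$ is a clique. It also suffices when $X_i$ is built from cliques that compete with one another only for the diagonal block $C_{ii}$, because that block can be shared out by (S1).

\begin{definition}
An index $i$ is \emph{removable} if $X_i$ has a partition $\mathcal Y$ into cliques that are modules of $X_i$, such that $L(Y)\cap L(Y')=\{i\}$ whenever distinct classes $Y,Y'\in\mathcal Y$ are complete to each other.
\end{definition}

\begin{lemma}\label{lem:removable}
If $i$ is removable, then $\mathcal S$ has a layer at $i$.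
\end{lemma}

\begin{proof}
Let $\mathcal Y$ be as in the definition; call two distinct classes \emph{adjacent} if they are complete to each other. Being disjoint modules, nonadjacent classes are anticomplete. Put $\rho_Y=\varepsilon_i(Y)$ for $Y\in\mathcal Y$. We reserve $\varphi(\rho_Y)$ colors of $C_{ii}$ for each class $Y$ and then distribute colors inside $Y$.

\emph{Sharing the diagonal block.} Let $\mathcal Q\subseteq\mathcal Y$ be a set of pairwise adjacent classes. For $Y\in\mathcal Q$ choose $q_Y\subseteq Y$ with $w(q_Y)=\rho_Y+a(L(q_Y)\setminus i)$. The union $q$ of the sets $q_Y$ is a clique in $X_i$, so (S5) gives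
\[
\sum_{Y\in\mathcal Q}w(q_Y)\le s_i+a(L(q)\setminus i)\le s_i+\sum_{Y\in\mathcal Q}a(L(q_Y)\setminus i),
\]
that is, $\sum_{Y\in\mathcal Q}\rho_Y\le s_i$. In particular $\rho_Y\le s_i\le t$ for every class $Y$, by (S3). Let $X^*$ be the subgraph of $X_i$ induced by one representative of each class, the representative of $Y$ having weight $\rho_Y$. Two representatives are adjacent exactly when their classes are, so $\omega(X^*,\rho)\le s_i$. By (S1), $X^*$ is tame, so it has a $\varphi$-coloring with at most $\varphi(s_i)=|C_{ii}|$ colors. This yields sets $R_Y\subseteq C_{ii}$ with $|R_Y|=\varphi(\rho_Y)$, disjoint for adjacent classes.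

\emph{Inside a class.} Fix $Y\in\mathcal Y$, and for $u\in Y$ let $B_u=R_Y\cup\bigcup_{l\in L(u)\setminus i}C_{il}$. Let $q\subseteq Y$ be nonempty and put $A=a(L(q)\setminus i)$. Since $Y$ is a clique, so is $q$, and $w(q)\le\rho_Y+A$. By Lemma~\ref{lem:g} and $\rho_Y\le t$,
\[
\sum_{u\in q}g_t(w(u))\le g_t(w(q))\le g_t(\rho_Y+A)\le\varphi(\rho_Y)+tA=\Bigl|\bigcup_{u\in q}B_u\Bigr|,
\]
where the last step uses $|C_{il}|=ta_l$ for $l\neq i$. Lemma~\ref{lem:hall} gives pairwise disjoint sets $c_1(u)\subseteq B_u$, $u\in Y$, with $|c_1(u)|=g_t(w(u))$.

\emph{Between classes.} Let $u\in Y$ and $u'\in Y'$ be adjacent vertices in distinct classes. Then $Y,Y'$ are adjacent, so $R_Y\cap R_{Y'}=\emptyset$ and no index $l\neq i$ lies in both $L(u)$ and $L(u')$. Hence $B_u\cap B_{u'}=\emptyset$.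
\end{proof}

This proof contains the only application of (S1); elsewhere that condition is merely passed on.

Deletion alone does not suffice. In Example~\ref{ex:house} all weights and all $a_i$ equal $1$, and $g_1(1)=1$, so a layer at $1$ or at $2$ would color all of $F$. Whichever of the two indices is deleted first, $F$ has only two colors available, $11$ and $12$ or $22$ and $12$, and an odd cycle cannot be colored with them. The deletion treats the vertices of $F$ one by one, whereas $F$ ought to be treated as a single vertex of weight $2$. The second reduction makes this change of viewpoint.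

\section{Splitting off a module}\label{sec:split}

A graph is \emph{co-connected} if its complement is connected; equivalently, whenever its vertex set is divided into two nonempty parts, there is a non-edge between them. The \emph{co-components} of a graph are the vertex sets of the components of its complement. They induce co-connected subgraphs, distinct co-components are complete to each other, and a graph that is not a clique has a co-component with at least two vertices.

\begin{definition}\label{def:split}
For $Y\subseteq X$ with $|Y|\ge2$, let $J(Y)$ be the set of indices $j$ such that $Y\subseteq X_j$ and $Y$ is a module of $X_j$. The set $Y$ is \emph{splittable} if $|Y|\ge2$, $Y$ is co-connected, and at least one of the following holds: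
\begin{itemize}
\item[(i)] for some $j\in J(Y)$, some vertex of $X_j\setminus Y$ has a neighbor in $Y$;
\item[(ii)] $|J(Y)|\ge2$ and $Y$ contains an edge.
\end{itemize}
\end{definition}

Conditions (i) and (ii) both force $J(Y)\ne\emptyset$; beyond that they serve only to guarantee progress, which we measure by
\[
\Phi(\mathcal S)=\sum_{i\in I}|E(X_i)| .
\]
For the rest of this section $Y$ is a splittable set and $J=J(Y)$. The set $Y$ is a module of $X_j$ for $j\in J$, but in general not of $X$, and its vertices may carry further indices. The following lemma says that the two kinds of indices do not interact across the boundary of $Y$.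

\begin{lemma}[Separation]\label{lem:sep}
Let $y\in X\setminus Y$ have a neighbor in $Y$, and let $L(y)\cap J\ne\emptyset$. Then $y$ is complete to $Y$, and $L(y)\cap L(Y)\subseteq J$.
\end{lemma}

\begin{proof}
Let $j\in L(y)\cap J$. As $Y$ is a module of $X_j$ and $y\in X_j\setminus Y$ has a neighbor in $Y$, the vertex $y$ is complete to $Y$. Suppose that $l\in(L(y)\cap L(Y))\setminus J$.

Assume first that $Y\not\subseteq X_l$. Then $Y\cap X_l$ and $Y\setminus X_l$ are nonempty, and since $Y$ is co-connected, there are nonadjacent $u_1\in Y\cap X_l$ and $u_2\in Y\setminus X_l$. Now $yu_1$ is an edge in $X_j\cap X_l$, and $u_2\in X_j\setminus X_l$ is adjacent to $y$ but not to $u_1$. This contradicts (S2).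

Assume now that $Y\subseteq X_l$. Since $l\notin J$, some $y'\in X_l\setminus Y$ is mixed on $Y$, and $y'\notin X_j$ because $j\in J$. The set $Y\cup\{y\}$ lies in $X_l\cap X_j$ and is connected, as $y$ is complete to $Y$; and $y'\in X_l\setminus X_j$ is mixed on it. This contradicts (S2$'$).
\end{proof}

The second case uses that $J$ contains \emph{all} indices for which $Y$ is a module. The first uses co-connectedness, without which the lemma fails: in a triangle $u_1,u_2,y$ with lists $\{j,l\},\{j\},\{j,l\}$, condition (S2) holds, and $Y=\{u_1,u_2\}$ has $J(Y)=\{j\}$ while $l\in L(y)\cap L(Y)$.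

The lemma divides the outside neighbors of $Y$ into those with an index in $J$ and those without, and it shows who competes with $Y$ for which blocks. A block $C_{jj'}$ with $j,j'\in J$ is usable only by neighbors of the first kind, and these are complete to $Y$; so only the set of such colors used on $Y$ as a whole matters, and a single new vertex $\delta$ with list $J$ can hold it. A block $C_{jl}$ with $j\in J$ and $l\in L(Y)\setminus J$ is usable by no outside neighbor of $Y$. A block $C_{ll'}$ with $l,l'\in L(Y)\setminus J$ is usable only by neighbors of the second kind, which do not see $J$ at all. For the vertices of $Y$, which all carry the whole of $J$, the set $J$ therefore acts as one index $p$ with $a_p=a(J)$, whose diagonal block is not all of $C[J]$ but only the set of colors held by $\delta$. The weight that $\delta$ must carry is the excess of $Y$ over $J$.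

\subsection*{The split system}
Let $h=\varepsilon_J(Y)$. The system $\mathcal S'$ has the index set $I'=I\cup\{p\}$ and the graph $X'$ obtained from $X$ by adding a vertex $\delta$ adjacent exactly to the vertices of $X\setminus Y$ that are complete to $Y$. Put
\[
a_p=a(J),\qquad s_p=h,\qquad w(\delta)=h,\qquad L'(\delta)=J,
\]
\[
L'(u)=(L(u)\setminus J)\cup\{p\}\ \text{ for }u\in Y,\qquad L'(y)=L(y)\ \text{ for }y\in X\setminus Y,
\]
and keep all other values of $a,s,w$. Let $X'_i=\{v\in X':i\in L'(v)\}$. Then:
\begin{itemize}
\item[(F1)] $X'_p=Y$.
\item[(F2)] For $j\in J$, $X'_j=(X_j\setminus Y)\cup\{\delta\}$, and for every $u_0\in Y$, a vertex of $X_j\setminus Y$ is adjacent to $\delta$ if and only if it is adjacent to $u_0$.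
\item[(F3)] For $l\in I\setminus J$, $X'_l=X_l$.
\end{itemize}
The second part of (F2) holds because $Y$ is a module of $X_j$. It says that replacing $\delta$ by $u_0$ is an isomorphism from $X'_j$ onto an induced subgraph of $X_j$.

\begin{lemma}\label{lem:splitsystem}
$\mathcal S'$ is a list system.
\end{lemma}

\begin{proof}
\emph{(S1).} By (F1)--(F3), each $X_i'$ is isomorphic to an induced subgraph of some $X_k$; for $i=p$ use $Y\subseteq X_j$ with $j\in J$.

\emph{(S3).} Only $s_p\le a_p$ is new. Let $j\in J$ and let $q\subseteq Y$ be a clique. Then $q\subseteq X_j$ and $L(q)\setminus j\subseteq(J\setminus j)\cup(L(q)\setminus J)$, so (S5) and (S3) for $\mathcal S$ give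
\[
w(q)\le s_j+a(J\setminus j)+a(L(q)\setminus J)\le a(J)+a(L(q)\setminus J).
\]
Hence $h\le a(J)$.

\emph{(S4).} The lists of $\delta$ and of the vertices of $Y$ are nonempty, and nothing changes for the other vertices.

\emph{(S2).} Let $dd'$ be an edge in $X'_i\cap X'_k$ and let $u\in X'_i\setminus X'_k$; then $i\ne k$. We must show that $u$ is adjacent to both of $d,d'$ or to neither. Fix $j\in J$ and $u_0\in Y$.

Let $i=p$. Then $u,d,d'\in Y$, and $k\in L'(d)\setminus p\subseteq I\setminus J$. So $dd'$ is an edge in $X_j\cap X_k$ and $u\in X_j\setminus X_k$ by (F3), and (S2) for $\mathcal S$ applies.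

Let $i\in J$. Then $u,d,d'\in(X_i\setminus Y)\cup\{\delta\}$, and $k\ne p$ since $d\notin Y$. If none of the three is $\delta$, their lists are as in $\mathcal S$ and we are done. If $\delta$ is an end of the edge, say $d=\delta$, then $k\in J$; by (F2), $u_0d'$ is an edge in $X_i\cap X_k$, and $u\in X_i\setminus X_k$, so $u$ is adjacent to both or neither of $u_0,d'$, hence of $\delta,d'$. If $u=\delta$, then $k\notin J$. Suppose that $\delta$ is adjacent to one end, say $d$. Then $d$ is complete to $Y$ and $i\in L(d)\cap J$, so Lemma~\ref{lem:sep} and $k\in L(d)\setminus J$ give $k\notin L(u_0)$. Thus $u_0\in X_i\setminus X_k$ is adjacent to $d$, hence to $d'$, and (F2) shows that $\delta$ is adjacent to $d'$.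

Let $i\in I\setminus J$. Then none of the three is $\delta$, and all lie in $X_i$. If $k\in I\setminus J$, apply (F3) and (S2) for $\mathcal S$. If $k=p$, then $d,d'\in Y$ and $u\notin Y$. Suppose that $u$ is adjacent to one of them. Since $i\in(L(u)\cap L(Y))\setminus J$, Lemma~\ref{lem:sep} forces $L(u)\cap J=\emptyset$. So $dd'$ is an edge in $X_i\cap X_j$ and $u\in X_i\setminus X_j$, and $u$ is adjacent to both ends. Finally let $k\in J$, so that $d,d'\in X_k\setminus Y$. If $u\notin Y$, the three lists are as in $\mathcal S$. If $u\in Y$, then $k\in L(d)\cap J$ and $i\in(L(d)\cap L(Y))\setminus J$, so by Lemma~\ref{lem:sep} the vertex $d$ has no neighbor in $Y$; the same holds for $d'$, and $u$ is adjacent to neither.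

\emph{(S5).} For the index $p$, let $q\subseteq Y$ be a clique. Then $L'(q)\setminus p=L(q)\setminus J$, and $w(q)\le h+a(L(q)\setminus J)$ by the definition of $h$.

For $j\in J$, a clique of $X'_j$ that avoids $\delta$ lies in $X_j\setminus Y$, where nothing has changed. Let $q=q_0\cup\{\delta\}$ with $q_0\subseteq X_j\setminus Y$, so that $L'(q)=L(q_0)\cup J$. Choose a clique $q_Y\subseteq Y$ with $w(q_Y)=h+a(L(q_Y)\setminus J)$. As $q_0$ is complete to $Y$, the set $q_0\cup q_Y$ is a clique in $X_j$, and $L(q_0\cup q_Y)\setminus j\subseteq(L'(q)\setminus j)\cup(L(q_Y)\setminus J)$. Hence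
\[
w(q_0)+h+a(L(q_Y)\setminus J)=w(q_0\cup q_Y)\le s_j+a(L'(q)\setminus j)+a(L(q_Y)\setminus J),
\]
which is $w(q)\le s_j+a(L'(q)\setminus j)$.

For $l\in I\setminus J$, let $q$ be a clique in $X'_l=X_l$. If $q\cap Y=\emptyset$, then $L'(q)=L(q)$. Otherwise $J\subseteq L(q)$ and $L'(q)\supseteq(L(q)\setminus J)\cup\{p\}$, so
\[
a(L'(q)\setminus l)\ge a\bigl(L(q)\setminus(J\cup\{l\})\bigr)+a(J)=a(L(q)\setminus l).
\]
In both cases the bound for $\mathcal S$ implies the bound for $\mathcal S'$.
\end{proof}

\begin{lemma}\label{lem:potential}
$\Phi(\mathcal S')<\Phi(\mathcal S)$.
\end{lemma}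

\begin{proof}
For $j\in J$ let $n_j$ be the number of vertices of $X_j\setminus Y$ with a neighbor in $Y$; they are complete to $Y$. Then
\[
|E(X_j)|=|E(X_j\setminus Y)|+n_j|Y|+|E(Y)|,\qquad |E(X'_j)|=|E(X_j\setminus Y)|+n_j .
\]
The new index contributes $|E(Y)|$ by (F1), and the indices in $I\setminus J$ contribute as before by (F3). So
\[
\Phi(\mathcal S)-\Phi(\mathcal S')=\sum_{j\in J}n_j(|Y|-1)+(|J|-1)\,|E(Y)| .
\]
Both terms are nonnegative. The first is positive if (i) holds, since $|Y|\ge2$, and the second is positive if (ii) holds.
\end{proof}

\begin{lemma}\label{lem:pullback}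
If $\mathcal S'$ has a coloring, then so does $\mathcal S$.
\end{lemma}

\begin{proof}
Let $c'$ be a coloring of $\mathcal S'$. The blocks $C_{ik}$ with $i,k\in I$ form a palette for $\mathcal S$. The vertices of $Y$ use in $c'$ only the blocks $C_{pp}$, $C_{pl}$ and $C_{ll'}$ with $l,l'\in I\setminus J$. Define a map $\pi$ on the union of these blocks as follows.
\begin{itemize}
\item On $C_{pp}$, which has size $\varphi(h)$, let $\pi$ be a bijection onto $c'(\delta)\subseteq C[J]$, which also has size $\varphi(h)$.
\item For $l\in I\setminus J$, on $C_{pl}$, which has size $a(J)a_l$, let $\pi$ be a bijection onto $\bigcup_{j\in J}C_{jl}$.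
\item On $C_{ll'}$ with $l,l'\in I\setminus J$, let $\pi$ be the identity.
\end{itemize}
The images are pairwise disjoint, so $\pi$ is injective. Put $c(u)=\pi(c'(u))$ for $u\in Y$ and $c(y)=c'(y)$ for $y\in X\setminus Y$. The sizes are correct, and $c$ is disjoint on edges inside $Y$ and on edges inside $X\setminus Y$. For $u\in Y$ we have $L(u)=J\cup(L'(u)\setminus p)$, so $c(u)\subseteq C[L(u)]$; more precisely, each color of $c(u)$ lies in $c'(\delta)$ or in a block $C_{ml}$ with $l\in L(u)\setminus J$.

Let $u\in Y$ and $y\in X\setminus Y$ be adjacent. Suppose first that $L(y)\cap J\ne\emptyset$. By Lemma~\ref{lem:sep}, $y$ is complete to $Y$, so $y$ is adjacent to $\delta$ and $c(y)\cap c'(\delta)=\emptyset$. By the same lemma no $l\in L(u)\setminus J$ lies in $L(y)$, so $c(y)$ avoids the blocks $C_{ml}$ as well. Suppose now that $L(y)\cap J=\emptyset$. Then $c(y)$ lies in blocks $C_{ll'}$ with $l,l'\in I\setminus J$. A color of $c(u)$ in such a block is fixed by $\pi$ and belongs to $c'(u)$, which is disjoint from $c'(y)$ because $uy$ is an edge of $X'$. In both cases $c(u)\cap c(y)=\emptyset$.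
\end{proof}

\begin{example}\label{ex:house2}
In the system of Example~\ref{ex:house} we have $X_1=F\cup\{y\}$, $X_2=F$, $X_3=\{y\}$ and $\Phi=10+5+0=15$. The complement of a five-cycle is a five-cycle, so $Y=F$ is co-connected; $J(F)=\{1,2\}$, and both (i) and (ii) hold. An edge of $F$ gives $h=2$, so $a_p=s_p=w(\delta)=2$. In the split system $X'_p=F$, $X'_1=\{\delta,y\}$ is an edge, $X'_2=\{\delta\}$, $X'_3=\{y\}$, and $\Phi=6$.

Now deletion succeeds. The index $p$ is removable with singleton classes of excess $1$, and the layer is a coloring of $F$ with the $\varphi(2)=3$ colors of $C_{pp}$. The index $1$ is removable with the single class $\{\delta,y\}$, whose excess is $\max(0,\,2-1,\,1-1,\,3-2)=1$. The vertex $\delta$ needs $g_1(2)=2$ colors from $\{11,12\}$ and $y$ needs $g_1(1)=1$ color from $\{11,13\}$, so $\delta$ receives $11,12$ and $y$ receives $13$. The remaining weights are $1$ on $\delta$, with list $\{2\}$, and $0$ on $y$, so $\delta$ also receives $22$. The map $\pi$ sends $C_{pp}$ onto $\{11,12,22\}$, and we recover a coloring of the form found in Example~\ref{ex:house}.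
\end{example}

\section{Systems with no splittable set}\label{sec:structure}

It remains to show that deletion is possible once nothing can be split. The classes in the definition of a removable index will be the maximal proper modules of the components of $X_i$; a module of $D$ is \emph{proper} if it is not all of $V(D)$.

\begin{lemma}[Gallai]\label{lem:gallai}
If $D$ is connected and co-connected and has at least two vertices, then its maximal proper modules partition $V(D)$.
\end{lemma}

\begin{proof}
Singletons are proper modules, so the maximal proper modules cover $V(D)$. Suppose that two distinct ones, $A$ and $B$, intersect. A vertex outside $A\cup B$ is mixed on neither, and they share a vertex, so $A\cup B$ is a module. By maximality neither of $A,B$ contains the other, so $A\cup B$ is strictly larger than $A$, and $A\cup B=V(D)$. Fix $z\in B\setminus A$. It is complete or anticomplete to $A\setminus B$, and each $x\in A\setminus B$ is joined to all of $B$ in the same way as to $z$. So $A\setminus B$ is complete or anticomplete to $B$. These two sets are nonempty and partition $V(D)$, so $D$ is not co-connected or not connected, a contradiction.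
\end{proof}

\begin{lemma}\label{lem:structure}
If $\mathcal S$ has no splittable set, then every index is removable.
\end{lemma}

\begin{proof}
Fix $i\in I$. Distinct components of $X_i$ are anticomplete, so a module of a component is a module of $X_i$, and it suffices to partition each component $D$ of $X_i$ into cliques that are modules of $D$, with $L(Y)\cap L(Y')=\{i\}$ for distinct classes complete to each other. If $D$ is a clique, take the single class $D$. So assume that $D$ is not a clique. We begin with an observation.
\begin{itemize}
\item[($*$)] \emph{No proper module $Z$ of $D$ with $|Z|\ge2$ is co-connected.}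
\end{itemize}
Indeed, $Z$ is a module of $X_i$, so $i\in J(Z)$, and since $D$ is connected, some vertex of $D\setminus Z$ has a neighbor in $Z$. If $Z$ were co-connected, it would be splittable by (i).

\emph{Step 1: $D$ is co-connected.} As $D$ is not a clique, it has a co-component $Z$ with $|Z|\ge2$. The rest of $D$ is complete to $Z$, so $Z$ is a module of $D$, and ($*$) gives $Z=D$.

\emph{Step 2: $D\not\subseteq X_l$ for every $l\ne i$.} Suppose $D\subseteq X_l$ with $l\neq i$. A vertex of $X_l\setminus D$ is not mixed on $D$: if it lies in $X_i$, it has no neighbor in the component $D$, and if it lies in $X_l\setminus X_i$, apply (S2$'$) to the connected set $D\subseteq X_l\cap X_i$. So $l\in J(D)$. Also $i\in J(D)$, and $D$ is co-connected and contains an edge, being connected with at least two vertices. Thus $D$ is splittable by (ii), a contradiction.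

By Step 1 and Lemma~\ref{lem:gallai}, the maximal proper modules of $D$ form a partition $\mathcal Y$.

\emph{Step 3: every $Y\in\mathcal Y$ is a clique.} Otherwise $Y$ has a co-component $Z$ with $|Z|\ge2$, possibly $Z=Y$. The vertices of $Y\setminus Z$ are complete to $Z$, and the vertices of $D\setminus Y$ are not mixed on $Y\supseteq Z$. So $Z$ is a co-connected proper module of $D$, contrary to ($*$).

\emph{Step 4: classes complete to each other share only the index $i$.} Let $Y\neq Y'$ in $\mathcal Y$ be complete to each other. Both lie in $X_i$, so $i\in L(Y)\cap L(Y')$. Suppose that $l\ne i$, $u\in Y\cap X_l$ and $u'\in Y'\cap X_l$. Let $F$ be the component of $D\cap X_l$ that contains the edge $uu'$. A vertex of $(D\cap X_l)\setminus F$ is anticomplete to $F$, and a vertex of $D\setminus X_l$ lies in $X_i\setminus X_l$ and is not mixed on $F\subseteq X_i\cap X_l$ by (S2$'$). So $F$ is a module of $D$, and it is proper by Step 2. Hence $F$ is contained in a single class of $\mathcal Y$, although it meets both $Y$ and $Y'$. This is a contradiction.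
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:system}]
We use induction on the pair $(\Phi(\mathcal S),|I|)$, ordered lexicographically; this order is needed because splitting adds an index. If $I=\emptyset$, then all weights are $0$ by (S4), and $c\equiv\emptyset$ is a coloring. Let $I\ne\emptyset$.

If $\mathcal S$ has a splittable set, the split system $\mathcal S'$ is a list system with $\Phi(\mathcal S')<\Phi(\mathcal S)$ by Lemmas~\ref{lem:splitsystem} and~\ref{lem:potential}. It has a coloring by induction, and so does $\mathcal S$ by Lemma~\ref{lem:pullback}.

If $\mathcal S$ has no splittable set, choose any $i\in I$. By Lemmas~\ref{lem:structure} and~\ref{lem:removable} there is a layer at $i$. By Lemma~\ref{lem:minus}, $\mathcal S-i$ is a list system; it has one index fewer, and $\Phi(\mathcal S-i)=\Phi(\mathcal S)-|E(X_i)|\le\Phi(\mathcal S)$. So it has a coloring by induction, and so does $\mathcal S$ by Lemma~\ref{lem:layer}.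
\end{proof}

This completes the proof of Theorem~\ref{thm:weighted}, and with it the proofs of Theorem~\ref{thm:main} and of the conjecture.

\begin{thebibliography}{9}

\bibitem{tale}
\emph{$\chi$-Boundedness: A Tale Of Two Graph Invariants},
\texttt{http://discretews.math.msstate.edu/2019/sivaraman.pdf}

\end{thebibliography}
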